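# Solitary points of rational plane curves with prescribed real ramification

## 1. Curves ramified at three points or fewer

**Setup.** Let $V=\mathbb C_d[s,t]$ be the binary forms of degree $d$, and let $\gamma:\mathbb P^1\to\mathbb P(V)=\mathbb P^d$ be the rational normal curve. Projecting from a codimension $3$ plane $H$ gives a rational plane curve $\gamma_H:\mathbb P^1\to\mathbb P^2$ of degree $d$. The linear forms vanishing on $H$, restricted to $\gamma$, form a $3$-dimensional space $L$ of binary forms of degree $d$, and $H$ and $L$ determine each other. We always work with $L$ and write $\gamma_L$. Forms are written as polynomials in $t$ of degree $\le d$, and $R_m=\mathbb R[t]_{\le m}$.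

**Definition (order set, degree set).** The order set of $L$ at a point $p\in\mathbb P^1$ is the set of the three orders of vanishing at $p$ of nonzero elements of $L$. The degree set is the set of the three degrees of nonzero elements of $L$. At $\infty$ the orders are $d$ minus the degrees.

**Definition (ramification type).** $L$ has ramification type $(a,b)$ at $p$, with $a\ge b\ge0$, if its order set there is $\{0,1+b,2+a\}$. In suitable coordinates the curve then looks like $s\mapsto(s^{1+b},s^{2+a})$ to leading order. The order of the ramification is $a+b$. Type $(1,0)$ is a (simple) flex, with orders $\{0,1,3\}$; type $(1,1)$ is a cusp, with orders $\{0,2,3\}$.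

For example, let $d=3$ and $L=\langle 1,t^2,t^3\rangle$. The order set at $0$ is $\{0,2,3\}$, a cusp. The degree set is $\{0,2,3\}$, so the orders at $\infty$ are $\{0,1,3\}$, a flex.

**The Wronskian.** The Wronskian $W_L$ of a basis of $L$ is defined up to a scalar. Write $p_I$, $I=\{i<j<k\}$, for the Plücker coordinates of $L$ (the $3\times3$ minors of the coefficient matrix of a basis), and $|I|=i+j+k$. By multilinearity, and since the Wronskian of $t^i,t^j,t^k$ is a Vandermonde determinant times $t^{i+j+k-3}$,
$$W_L=\sum_I\Delta(I)\,p_I\,t^{|I|-3},\qquad \Delta(I)=(j-i)(k-i)(k-j)>0.\tag{1}$$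
Take a basis with distinct orders at a point. The lowest term of $W_L$ there has coefficient $\Delta$ of the order set, so $W_L$ vanishes to order (sum of orders)$-3$. In the same way $\deg W_L=$ (sum of degrees)$-3$. In particular $W_L\ne0$. As a form, $W_L$ has degree $N=3(d-2)$: at $\infty$ its order is $3d-\sum\deg-3=N-\deg W_L$. So the orders of ramification of a curve add up to $N$, and if prescribed types at prescribed points have orders adding up to $N$, there is no other ramification. The order set contains $0$ at every point, so $\gamma_L$ has no base points.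

**Definition (necklace).** Fix types $(a_j,b_j)$ whose orders sum to $N$. A placement assigns them to distinct points $t_j\in\mathbb{RP}^1\simeq S^1$. Its necklace is the cyclic arrangement of the types, up to rotation and reflection of the circle.

For example, (cusp, flex, cusp, flex, cusp, flex) and (flex, flex, flex, cusp, cusp, cusp) are different necklaces; three cusps and three flexes have exactly three necklaces. If all types are simple flexes there is one necklace.

**Definition (solitary point).** A solitary point of a real plane curve is a real ordinary double point at which two complex conjugate branches meet.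

For example, $y^2=x^3-x^2$ has one at the origin: the tangents are $y=\pm ix$, and all other real points have $x\ge1$.

For a general placement, let $n_i$ be the number of curves $\gamma_L$ with the given ramification at the given points that have exactly $i$ solitary points. The following is stated in "New Conjectured Reality: Welschinger signs and the Wronski map" (https://www.math.tamu.edu/~sottile/talks/23/TX_LA-23_W.pdf).

**Conjecture.** For a given necklace, the vector $(n_i)$ is the same for all general placements with that necklace.

**At most three points.** If there are at most three ramification points, the conjecture holds. Indeed $PGL_2(\mathbb R)$ acts on forms and on $\mathbb P^1$ by real reparametrizations, which preserve the image curve and its solitary points. So $(n_i)$ is $PGL_2(\mathbb R)$-invariant. Since $PGL_2(\mathbb R)$ is transitive on ordered triples of distinct points of $\mathbb{RP}^1$, any two placements of the same types are equivalent. This covers every $d\le3$, since then $N\le3$.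

**The cubic, by hand.** For $d=3$ and three flexes, each power of $t$ in (1) receives exactly one $p_I$, so $L\mapsto W_L$ is a linear isomorphism $\mathbb P^3\to\mathbb P^3$ and there is one curve. Take $L=\langle 1+t^2,\,t,\,t^3\rangle$. Here $p_{013}=1$, $p_{123}=-1$, so $W_L=6t-2t^3=-2t(t^2-3)$: flexes at $0,\pm\sqrt3$. The points $\pm i$ have the same image $(0:i:-i)=(0:1:-1)$, a real point. No real $t$ maps there, because $1+t^2>0$ and $\gamma_L(\infty)=(0:0:1)$. A rational cubic has total $\delta$-invariant $1$, so this is its only singular point, it is an ordinary double point (two distinct branches), and it is solitary. So $n_1=1$ for every placement.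

**What changes in general?** With four or more points, placements have moduli, and we must ask whether a solitary point can be lost while the points move on the circle without changing their cyclic order. We shall prove the following.

**Theorem 1.** Let $d=6$ with one point of type $(4,3)$, one cusp, three flexes, and necklace $(\text{cusp},\text{flex},\text{flex},(4,3),\text{flex})$. There are two nonempty open sets of placements with exactly one curve each. On the first set this curve has exactly one solitary point; on the second it has none.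

**Theorem 2.** For every $d\ge6$ there are two nonempty open sets of placements of $N=3(d-2)$ simple flexes such that $\sum_i i\,n_i$ takes different values for general placements in the two sets.

**Theorem 3.** For $d\le4$ the conjecture holds when all ramification points are flexes and cusps.

So the conjecture is false, by Theorem 1 alone, and it fails for every $d\ge6$ even with simple flexes only. The case $d=5$ with flexes and cusps is not settled here.

## 2. Sextics with one curve per placement

We prove Theorem 1. The orders are $7+2+3=12=N$.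

**Step 1: find the curve.** Put the cusp at $0$, the type $(4,3)$ at $\infty$, and the flexes at distinct $x,y,z\in\mathbb R\setminus\{0\}$ with elementary symmetric functions $e_1,e_2,e_3$. At $\infty$ the orders are $0,4,6$, so the degree set is $\{0,2,6\}$. Hence $1\in L$ and $t^2+\alpha t\in L$ for some $\alpha$. The order set at $0$ is $\{0,2,3\}$, so no element has order $1$ and $\alpha=0$. Subtracting multiples of $1$ and $t^2$, the third generator is $f=t^6+c_5t^5+c_4t^4+c_3t^3+c_1t$, and again $c_1=0$. With $c_6=1$,
$$\mathrm{Wr}(1,t^2,f)=2(tf''-f')=2\sum_n n(n-2)c_nt^{n-1}=2t^2\,(24t^3+15c_5t^2+8c_4t+3c_3).$$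
The cubic factor must be $24(t-x)(t-y)(t-z)$, so $c_5=-\tfrac85e_1$, $c_4=3e_2$, $c_3=-8e_3\ne0$. Conversely, this $L$ has degree set $\{0,2,6\}$, order set $\{0,2,3\}$ at $0$ and, since $x,y,z$ are simple zeros of $W_L$, order set $\{0,1,3\}$ there. So there is exactly one curve, $\gamma(t)=(1:t^2:f(t))$.

**Step 2: find its double points.** The point $\gamma(\infty)=(0:0:1)$ is attained only at $\infty$. For finite $t\ne u$, $\gamma(t)=\gamma(u)$ means $u=-t$, $t\ne0$, and the odd part $O(t)=t^3(c_5t^2+c_3)$ of $f$ vanishes. If $e_1\ne0$ this is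
$$t^2=-c_3/c_5=-5e_3/e_1 ,$$
so exactly one pair $\{t_0,-t_0\}$ has a common image. At $\pm t_0$ the map is an immersion, as $(t^2)'\ne0$. The even part of $f$ contributes the same amount to the slopes $f'(t)/(2t)$ at $t_0$ and $-t_0$, so the slopes differ by $O'(t_0)/t_0=(5c_5t_0^4+3c_3t_0^2)/t_0=2c_5t_0^3\ne0$, using $c_3=-c_5t_0^2$. So the image is an ordinary double point with exactly these two branches.

**Step 3: is it solitary?** If $e_3/e_1>0$, then $t_0\in i\mathbb R$ and the branches are complex conjugate. The point is $(t_0^2,f(t_0))$, and $f(t_0)$ is the even part of $f$ at $t_0$, so the point is real: it is solitary. If $e_3/e_1<0$, then $t_0$ is real and both branches are real. The remaining singular points $\gamma(0),\gamma(\infty)$ have one branch each and are not ordinary double points. So there is exactly one solitary point in the first case and none in the second.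

**Step 4: two open sets with one necklace.** Take distinct $x,y>0>z$. The cyclic order is always $0$, flex, flex, $\infty$, flex, and $e_3<0$. On the open set $e_1<0$, for example $(1,2,-4)$, we have $n_1=1$ and the other $n_i$ vanish. On $e_1>0$, for example $(1,2,-1)$, we have $n_0=1$ and the others vanish. Applying $PGL_2(\mathbb R)$ turns these into open sets of all placements; the sign of $e_3/e_1$ is unchanged by $t\mapsto ct$, so they are disjoint. This proves Theorem 1. $\blacksquare$

**How the solitary point was lost.** As $e_1\to0$ with $e_3$ bounded away from zero, $t_0\to\infty$; at $e_1=0$ no pair $t\neq u$ has a common image. The pair $\pm t_0$ passes from the imaginary axis to the real axis through the ramification point $\infty$ of type $(4,3)$. With simple flexes only, we shall see that a conjugate pair cannot approach the real line at all. So Theorem 2 needs another mechanism.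

## 3. Following conjugate pairs: nodal and degenerate points

From here to the end $L$ is real (it has a real basis, and we write $L\subset R_d$ for the real space), and $W_L$ has only real roots. For $z$ in the upper half plane $\mathbb H$ let $q_z=(t-z)(t-\bar z)$.

**Definition (nodal, degenerate).** $z\in\mathbb H$ is nodal for $L$ if $\dim(L\cap q_zR_{d-2})\ge2$. It is degenerate if moreover $L\cap q_z^2R_{d-4}\ne0$. Let $\sigma(L)$ be the number of nodal $z\in\mathbb H$.

These notions are $PGL_2(\mathbb R)$-invariant, if $z$ and $\bar z$ are identified. In the cubic example $L\cap q_iR_1=\langle1+t^2,\,t+t^3\rangle$, so $i$ is nodal, and it is not degenerate because nonzero cubics are not divisible by $q_i^2$. An example with many degenerate points, which will be central, is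
$$L_0=\langle 1,\ t^2,\ t^6-3t^4\rangle .\tag{2}$$
For $y>0$ the elements $t^2+y^2$ and $t^6-3t^4+y^6+3y^4$ vanish at $iy$, so $iy$ is nodal. With $v=t^2$, the element $(v+y^2)^2(v-3-2y^2)$ has $v^2$-coefficient $2y^2-3-2y^2=-3$, so it lies in $L_0$. Every point of the positive imaginary axis is degenerate.

**Translation into equations.** Since $W_L(z)\ne0$, the orders at $z$ are $0,1,2$. Choose a real basis with $f_0(z)\ne0$ and put $X=f_1/f_0$, $Y=f_2/f_0$. A real form is divisible by $q_z$ iff it vanishes at $z$, so $L\cap q_zR_{d-2}$ is the kernel of the nonzero map $L\to\mathbb C$, $f\mapsto f(z)$. It has dimension $2$ iff the image is a real line, that is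
$$z\ \text{nodal}\iff \operatorname{Im}X(z)=\operatorname{Im}Y(z)=0\iff\gamma_L(z)=\gamma_L(\bar z).\tag{3}$$
If $z$ is nodal, the kernel is spanned by $f_1-X(z)f_0$ and $f_2-Y(z)f_0$. A combination with real coefficients $\alpha,\beta$ is divisible by $q_z^2$ iff $\alpha X'(z)+\beta Y'(z)=0$. So $z$ is degenerate iff $X'(z),Y'(z)$ are linearly dependent over $\mathbb R$; since $(X'(z),Y'(z))\neq0$, this says that $(X',Y')(z)$ is proportional to a real vector. The differential of $(\operatorname{Im}X,\operatorname{Im}Y)$ at $z$ is $\zeta\mapsto(\operatorname{Im}\zeta X',\operatorname{Im}\zeta Y')$, whose determinant is $\operatorname{Im}X'\operatorname{Re}Y'-\operatorname{Re}X'\operatorname{Im}Y'$. Hence a nodal point is degenerate iff the Jacobian of $(\operatorname{Im}X,\operatorname{Im}Y)$ vanishes there. For (3) alone it suffices that some $f_0\in L$ has $f_0(z)\ne0$. We shall use three consequences.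

* (N1) If $L_n\to L$ and $z_n\to z\in\mathbb H$ with $z_n$ nodal (degenerate) for $L_n$, then $z$ is nodal (degenerate) for $L$. Indeed, $2$-dimensional subspaces of $L_n\cap q_{z_n}R_{d-2}$ have a limit point, which lies in $L\cap q_zR_{d-2}$; similarly for lines in $L_n\cap q_{z_n}^2R_{d-4}$.
* (N2) If $L\supset t^k\langle1,t\rangle$ for some $k$, then $L$ has no nodal point. Otherwise two $2$-dimensional subspaces of $L$ would meet, and some nonzero $t^k(\alpha+\beta t)$ would be divisible by $q_z$.
* (N3) A nondegenerate nodal point persists, uniquely near it and nondegenerate, under small changes of $L$. This is the implicit function theorem for $(\operatorname{Im}X,\operatorname{Im}Y)$.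

**Lemma 1.** Let $L_s$, $s\in[0,1]$, be a continuous family of real spaces such that $W_{L_s}$ has only real roots and all order sets at points of $\mathbb{RP}^1$ are $\{0,1,2\}$, $\{0,1,3\}$ or $\{0,2,3\}$, where the points with order set $\{0,2,3\}$ are finitely many continuous functions of $s$. If no $L_s$ has a degenerate point, then $\sigma(L_s)$ is finite and constant.

*Proof.* We first show that nodal points stay away from $\mathbb{RP}^1$. Let $s_0\in[0,1]$, $t_0\in\mathbb{RP}^1$; using $PGL_2(\mathbb R)$ we may assume $t_0\ne\infty$.

If the order set of $L_{s_0}$ at $t_0$ is $\{0,1,*\}$, choose real $f_0,f_1\in L_{s_0}$ of orders $0,1$ at $t_0$ and extend them continuously to nearby $s$. Then $X=f_1/f_0$ is injective on a conjugation-invariant complex neighborhood of $t_0$ that can be taken the same for all $s$ near $s_0$. A nodal $z$ in it would satisfy $X(z)=X(\bar z)$, so $z=\bar z$, which is absurd.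

If $L_{s_0}$ has a cusp at $t_0$, let $t(s)$ be the cusp of $L_s$ near $t_0$, and choose real bases of $L_s$, continuous in $s$, with orders $0,2,3$ at $t(s)$. After a sign change $f_1/f_0=(t-t(s))^2u_s(t)$ with $u_s(t(s))>0$, so $f_1/f_0=w^2$ with the real local coordinate $w=(t-t(s))\sqrt{u_s}$, and $f_2/f_0=w^3(c_s+\cdots)$ with $c_s\ne0$. All this is uniform on a disc $|w|<\delta$ for $s$ near $s_0$. For a nodal $z$ in the disc, $w(z)^2=w(\bar z)^2$ and $w(\bar z)\ne w(z)$, so $w(\bar z)=-w(z)\ne0$. Equality of $f_2/f_0$ at $z,\bar z$ then says that its odd part $w^3(c_s+O(w^2))$ vanishes at $w(z)$. This is impossible if $\delta$ is small.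

By compactness of $[0,1]\times\mathbb{RP}^1$, all nodal points of all $L_s$ lie in a compact subset of $\mathbb H$. So $\{(s,z):z\text{ nodal for }L_s\}$ is compact by (N1), and by (N3) it is near each of its points the graph of a continuous function of $s$. It is therefore a finite covering of $[0,1]$, and its fibers have constant cardinality. $\square$

**Published results used.**

* (EH) The Wronski map $L\mapsto W_L$, $\mathrm{Gr}(3,d+1)\to\mathbb P^N$, is a finite morphism (Eisenbud–Harris, Invent. Math. 74 (1983)).
* (MTV1) If all roots of $W_L$ are real, then $L$ has a real basis (Mukhin–Tarasov–Varchenko, Ann. of Math. 170 (2009)).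
* (MTV2) Schubert varieties with respect to osculating flags at distinct real points, with codimensions adding up to $\dim\mathrm{Gr}$, meet transversally (Mukhin–Tarasov–Varchenko, J. AMS 22 (2009)).

The condition "type $(a,b)$ or worse at $p$" is a Schubert variety of codimension $a+b$. Fix types whose orders sum to $N$. The solutions $L$ over all real placements form a closed subset of (placements)$\times\mathrm{Gr}$, so they are proper over the placements; each solution has the exact types, because the orders of $W_L$ add up to $N$. By (MTV1) all solutions are real, and by (MTV2) and the implicit function theorem they move smoothly with the placement. So the solutions form a finite covering of the space of placements, and they can be followed along any path. For simple flexes the solutions are the fibers of the Wronski map: a simple root of $W_L$ means orders with sum $4$, that is $\{0,1,3\}$.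

**Lemma 2.** Let $d\ge4$. For flex placements outside a nowhere dense set, each curve in the fiber has exactly $\sigma(L)$ solitary points.

*Proof.* All order sets are $\{0,1,*\}$, so $\gamma_L$ is an immersion. It is birational onto its image: otherwise it would factor through a map $\mathbb P^1\to\mathbb P^1$ of degree $\ge2$, which ramifies. The two branches at a solitary point are exchanged by conjugation, so they are the branches at $z$ and $\bar z$ for some $z\in\mathbb H$, and $z$ is nodal by (3). The two tangent directions are $(X',Y')(z)$ and its conjugate; they differ iff $z$ is nondegenerate. So solitary points correspond to the nodal $z$ that are nondegenerate and such that no further point of $\mathbb P^1(\mathbb C)$ maps to $\gamma_L(z)$. Since $\gamma_L(z)$ is real, a further nonreal point comes with its conjugate. It remains to bound three bad sets in $\mathrm{Gr}(3,R_d)$, of dimension $3d-6=N$.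

(i) *Spaces with a degenerate point.* For fixed $z$ choose a line $L_1\subset q_z^2R_{d-4}$, then $L_1\subset L_2\subset q_zR_{d-2}$, then $L\supset L_2$: dimension $(d-4)+(d-3)+(d-2)=3d-9$. Adding $2$ for $z$ gives $3d-7$.

(ii) *A further real point $w$:* $\dim L\cap q_z(t-w)R_{d-3}\ge2$ (with the obvious meaning for $w=\infty$). A $2$-plane in a space of dimension $d-2$, then $L$, then $z,w$: at most $2(d-4)+(d-2)+3=3d-7$.

(iii) *A further conjugate pair:* at most $2(d-5)+(d-2)+4=3d-8$, and empty for $d=4$.

All three are semialgebraic of dimension $<N$, so their images under the Wronski map have dimension $<N$ and are nowhere dense. $\square$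

**Lemma 3.** Let $d\ge4$. Suppose that at two placements $P_1,P_2$ of $N$ distinct points no $L$ in either fiber has a degenerate point, and that $\sum_L\sigma(L)$ differs at $P_1$ and $P_2$. Then the conclusion of Theorem 2 holds for this $d$.

*Proof.* Near $P_i$ there are still no degenerate points: otherwise there would be degenerate $z_n$ over placements tending to $P_i$. They stay in a compact part of $\mathbb H$ (first part of the proof of Lemma 1), and (N1) would give a degenerate point over $P_i$. By Lemma 1, $\sigma$ is constant on each sheet of the covering over a small ball around $P_i$. By Lemma 2, for general placements in this ball, $\sum_i i\,n_i=\sum_L\sigma(L)$, which is its value at $P_i$. $\square$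

## 4. Degree four has no degenerate points

The sensible plan is now to follow all nodal points along a path of placements and hope that none is ever degenerate. In degree $4$ this works, and it proves Theorem 3. The case $d\le3$ was done in Section 1. Let $d=4$, $N=6$.

**Step 1: connect two placements with the same necklace.** After an orientation-reversing element of $PGL_2(\mathbb R)$, if needed, the cyclic sequences of types of the two placements agree up to rotation. Label the points accordingly, lift them to angles $\alpha_1<\dots<\alpha_m<\alpha_1+2\pi$ and $\beta_1<\dots<\beta_m<\beta_1+2\pi$, and interpolate linearly. This is a path of placements, and the solutions are real and move continuously along it.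

**Step 2: no solution has a degenerate point.** Suppose $L$ is degenerate at some $z$; move $z$ to $i$. With $t=\tan(\theta/2)$, division by $(1+t^2)^2$ turns $t^j$ into $\sin^j(\theta/2)\cos^{4-j}(\theta/2)$. So quartic forms become the trigonometric polynomials in $\theta$ of degree $\le2$, the multiples of $q_i=1+t^2$ become $\langle1,\cos\theta,\sin\theta\rangle$, and $q_i^2$ becomes $1$. So $1\in L$, and $L$ contains a second element of $\langle1,\cos\theta,\sin\theta\rangle$, which after a rotation of $\theta$ is $\cos\theta$. Thus
$$L=\langle1,\ \cos\theta,\ g\rangle,\qquad g=c\sin\theta+a\cos2\theta+b\sin2\theta .$$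
Since $d\theta/dt=2/(1+t^2)$, the Wronskian in $t$ is $(1+t^2)^6\big(2/(1+t^2)\big)^3=8(1+t^2)^3$ times the one in $\theta$. The latter is $f=\cos\theta\,g'-\sin\theta\,g''$. The term $c\sin\theta$ contributes $c$. The term $a\cos2\theta$ contributes $a(-2\cos\theta\sin2\theta+4\sin\theta\cos2\theta)=a(\sin3\theta-3\sin\theta)$. The term $b\sin2\theta$ contributes $b(2\cos\theta\cos2\theta+4\sin\theta\sin2\theta)=b(3\cos\theta-\cos3\theta)$. Hence
$$f=c+a(\sin3\theta-3\sin\theta)+b(3\cos\theta-\cos3\theta),\qquad f'=6\sin\theta\,(b\cos2\theta-a\sin2\theta),$$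
and $f$ must have six zeros on the circle, counted with multiplicity.

*Case $b\ne0$.* Changing the sign of $g$, we may take $b>0$. Then $f'$ has six simple zeros: $0$ and $\pi$, where the second factor is $b\ne0$, and the four simple zeros of $b\cos2\theta-a\sin2\theta$. They cut the circle into six closed arcs on which $f$ is strictly monotone, so each arc contains at most one zero of $f$. A simple zero of $f$ lies in one arc. A multiple zero is a zero of $f'$, has multiplicity exactly $2$, and lies in two arcs. So the number of zeros with multiplicity is the number of arcs containing a zero, and six zeros force a zero in every closed arc. Hence $f\le0$ at local minima and $f\ge0$ at local maxima. Now $f''(0)=6b>0$ and $f''(\pi)=-6b<0$, so $c+2b=f(0)\le0\le f(\pi)=c-2b$, a contradiction.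

*Case $b=0$.* Then $f=c-4a\sin^3\theta$. If $a=0$, $f$ is a nonzero constant. If $a\ne0\ne c$, then $\sin\theta$ must be a fixed nonzero number, and there are at most two zeros with multiplicity. So $c=0\neq a$, and $W_L$ has two triple roots. This is impossible for flexes and cusps, whose orders are at most $2$.

**Step 3: $\sigma$ is constant along the path.** This is Lemma 1.

**Step 4: $\sigma(L)$ is the number of solitary points, for general placements.** For six flexes this is Lemma 2. Suppose there is a cusp. The curve is birational onto its image: its degree is $4$ and the image is not a line, so otherwise it would be a double cover of a conic, which has a ramification point, where the order set is $\{0,2,4\}$; this is neither a flex nor a cusp. So the total $\delta$-invariant is $\binom{3}{2}=3$, and each cusp uses at least $1$. At a nodal $z$ the branches at $z,\bar z$ are smooth, since the ramification is real. If a third smooth branch passed through $\gamma_L(z)$, the three pairwise intersections would give $\delta\ge3$ there, besides the contribution of the cusp; the total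 would exceed $3$. If a cuspidal branch passed through $\gamma_L(z)$, then $\delta\ge1+1+2+2$: the cusp itself, the pair $z,\bar z$, and the cusp with each of the two smooth branches. Both are impossible. So no third branch passes through $\gamma_L(z)$, and since $z$ is nondegenerate by Step 2, it gives a solitary point. Different $z$ give different points. Conversely, every solitary point comes from a nodal $z$, as in Lemma 2.

So for each $i$ the number of solutions with $i$ solitary points is the same for all general placements with the given necklace. This proves Theorem 3. $\blacksquare$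

## 5. A curve all of whose imaginary axis is nodal

From now on $d\ge6$ and all ramification points are simple flexes. The plan of Section 4 stops at Step 2: by Lemma 1 nothing happens as long as no degenerate point occurs, but in degree $6$ the space $L_0$ of (2) occurs, with $W_{L_0}\propto t^3(t^2-1)$, and all of the positive imaginary axis is degenerate. To disprove the conjecture we turn this into a weapon, and we must deal with two matters: we need a family of *simple* flexes near $L_0$ in which nodal points are really created, and we must control all the other curves over the same placements, because a gain on one curve could be cancelled by a loss on another.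

**A toy computation.** For $d=7$ and real $\varepsilon\neq0$, consider $\langle1,\,t^2,\,t^6-3t^4+\varepsilon(-3pt^3+kt^5+qt^7)\rangle$ with real $p,k,q$. By (3), nodal $z$ have $z^2$ real, so $z=ir$ with $r>0$. The imaginary part of the third generator at $ir$ is $\varepsilon r^3(3p+kr^2-qr^4)$. So the nodal points correspond to the positive roots of $F(v)=3p+kv-qv^2$. If $p<0<q$, then as $k$ increases through $\sqrt{-12pq}$ two positive roots are born at once. At the moment of birth there is a degenerate point.

We realize this inside a family of flex placements. Three flexes go to $0$, two stay near $\pm1$, the others go to $\infty$. The curves then degenerate on three scales, and $k$ is controlled by moving the flex near $1$ by an amount $\varepsilon\lambda$. We show that every curve whose limit on the middle scale is not $L_0$ has no degenerate point. For curves with limit $L_0$ we count nodal points by a quadratic $F_\lambda$. Finally we arrange that all curves that change at one value of $\lambda$ change in the same direction.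

## 6. Placements on three scales

**The family.** Let $M=3d-11$, so $N=3+2+M$. Fix $a=(a_1,a_2,a_3)$ and $b=(b_1,\dots,b_M)$, each with distinct nonzero real entries. For small $\varepsilon>0$ and $u=(a',x,z,b')$ near $u_0=(a,1,-1,b)$ let
$$P(\varepsilon,u)=\{\varepsilon a_i'\}\cup\{x,z\}\cup\{b_j'/\varepsilon\}.$$
There is $c>0$ with
$$|t-t'|\ge c\,|t|\qquad\text{for any two different points } t,t'\in P(\varepsilon,u).\tag{4}$$
Two points in the same group differ by a fixed proportion of their size, and points of different groups have very different sizes. The parameter set $\Omega=(0,\varepsilon_0)\times U$, $U$ a small box around $u_0$, is contractible. So the solutions form finitely many continuous sheets $\Omega\to\mathrm{Gr}(3,R_d)$.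

**Rescaling.** For $\rho>0$ put $L_\rho=\{f(\rho\tau):f\in L\}$. Then $p_I(L_\rho)=\rho^{|I|}p_I(L)$, up to a common factor, and the roots of $W_{L_\rho}$ are those of $W_L$ divided by $\rho$. As an example, let $L=\langle1,t^2+\varepsilon t,t^4\rangle$. At scale $\varepsilon$ it is $L_\varepsilon=\langle1,\tau^2+\tau,\tau^4\rangle$, while at scale $1$ it tends to $\langle1,t^2,t^4\rangle$. The degree set of the first and the order set at $0$ of the second are both $\{0,2,4\}$; Lemma 4 says that this is no accident.

**Limit triples.** Each sheet has one limit triple: as $(\varepsilon,u)\to(0,u_0)$ on a sheet, $(L_\varepsilon,L,L_{1/\varepsilon})$ converges to a triple $(L_A,L_M,L_B)$, with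
$$W_{L_A}\propto\prod(\tau-a_i),\qquad W_{L_M}\propto t^3(t^2-1),\qquad W_{L_B}\propto\tau^5\prod(\tau-b_j).\tag{5}$$
By continuity of the Wronski map every limit point satisfies (5): at scale $\varepsilon$ all roots but the $a_i'$ go to $\infty$; at scale $1$ three go to $0$, two to $\pm1$, the rest to $\infty$; at scale $1/\varepsilon$ five go to $0$. By (EH) there are only finitely many such triples. The set of limit points is the decreasing intersection of the closures of the images of small connected boxes $(0,\delta)\times U_\delta$. These closures are compact and connected, so the intersection is nonempty and connected, hence one point.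

**Lemma 4.** Let $(L_n)_{s_n}\to L'$ and $(L_n)_{s_n'}\to L''$ with $\deg W_{L'}=\operatorname{ord}_0W_{L''}=w$. Then the degree set $e'$ of $L'$ equals the order set $e''$ of $L''$ at $0$.

*Proof.* We have $|e'|=|e''|=w+3$. Ratios of coordinates $p_I$ with equal $|I|$ are unchanged by rescaling. For $L''$ we have $p_{e''}\ne0$, and $p_I\ne0$ only if $I\ge e''$ componentwise. So $p_I(L_n)/p_{e''}(L_n)\to0$ for every $I\ne e''$ with $|I|=w+3$. On the other hand $p_{e'}(L')\ne0$, so $p_{e''}(L_n)/p_{e'}(L_n)$ has a finite limit. If $e'\ne e''$, these two quotients would have product $1$ and limit $0$. $\square$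

So on each sheet there are sets $e,l$ with
$$e=\deg\text{ set of }L_A=\text{order set of }L_M\text{ at }0,\quad |e|=6;\qquad l=\deg\text{ set of }L_M=\text{order set of }L_B\text{ at }0,\quad|l|=8.$$
Moreover $l\ge e$ componentwise: the elements of $L_M$ of degree $\le l_i$ form an $(i+1)$-dimensional space whose $i+1$ orders are $\le l_i$. So
$$e\in\{(0,1,5),(0,2,4),(1,2,3)\},\qquad l\in\{(0,1,7),(0,2,6),(0,3,5),(1,2,5),(1,3,4)\}.$$

**Monomial spaces.** If $W_L\propto t^w$, then the order set at $0$ and the degree set are comparable as above and have the same sum $w+3$, so they are equal, say to $(e_0,e_1,e_2)$. Then $L=\langle t^{e_0},t^{e_1},t^{e_2}\rangle$: an element of order $e_2$ has degree $e_2$, an element of degree $e_0$ has order $e_0$, and the $2$-dimensional spaces $\{\text{order}\ge e_1\}$ and $\{\text{degree}\le e_1\}$ meet.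

## 7. The limit spaces

**The spaces $L_M$.** This part shows: *every $L_M\ne L_0$ has no degenerate point.* We go through all pairs $(e,l)$ with $l\ge e$ and find $L_M$ from $W\propto t^5-t^3$ and (1). The values of $\Delta$ that occur are
$$\Delta(012)=2,\ \Delta(013)=\Delta(023)=6,\ \Delta(024)=16,\ \Delta(015)=20,\ \Delta(025)=\Delta(016)=\Delta(035)=30,$$
$$\Delta(026)=48,\ \Delta(034)=12,\ \Delta(124)=6,\ \Delta(125)=12,\ \Delta(134)=6.$$

*Normal forms.* An element $g\in L_M$ of order $e_2$ has degree in $l$, at least $e_2$. In cases 2–8 below, $l_2$ is the only such element of $l$. So $g$ has degree $l_2$, and $L_M=L'\oplus\langle g\rangle$ with $L'$ the $2$-dimensional space of elements of degree $\le l_1$. Here $g=t^{l_2}$, or $t^{l_2}+\beta t^{l_2-1}$, or, in case 5, $t^6+\alpha t^5+\beta t^4$. If $l_0=0$, then $L'=\langle1,h\rangle$ with $h$ monic of degree $l_1$ and $h(0)=0$; if $1\notin e$, $h$ has no linear term. If $l=(1,2,5)$, then $L'=\langle t+c,t^2+r\rangle\ni rt-ct^2$; if $1\notin e$ this forces $r=0$, and then $c\ne0$ because $t\notin L_M$. If $l=(1,3,4)$ and $e=(0,2,4)$,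 then $L'=\langle t+c,\,t^3+\alpha t^2+r\rangle\ni rt-c\alpha t^2-ct^3$, so again $r=0$ and $c\ne0$.

*Nondegeneracy.* Write $z=x+iy$, $\eta=y^2>0$. Then $\operatorname{Im}z^2=2xy$, $\operatorname{Im}z^3=y(3x^2-\eta)$, $\operatorname{Im}z^4=4xy(x^2-\eta)$, $\operatorname{Im}z^5=y(5x^4-10x^2\eta+\eta^2)$. If $\operatorname{Im}X=yu$ and $\operatorname{Im}Y=yv$, then at $u=v=0$ the Jacobian of $(\operatorname{Im}X,\operatorname{Im}Y)$ in $(x,y)$ is $2y^3\,\partial(u,v)/\partial(x,\eta)$. So a nodal point is nondegenerate iff $\partial(u,v)/\partial(x,\eta)\ne0$. If $u=\varphi(x)-\eta$, this determinant is $\varphi'v_\eta+v_x=E'(x)$ with $E(x)=v(x,\varphi(x))$; so the condition is that $x$ is a simple root of $E$.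

1. $(0,1,5)\to(0,1,7)$: the elements of degree $\le1$ form $\langle1,t\rangle\subset L_M$; no nodal points by (N2). $(1,2,3)\to(1,2,5)$: all elements are divisible by $t$, so the elements of degree $\le2$ form $\langle t,t^2\rangle$; no nodal points by (N2).
2. $(0,1,5)\to(0,2,6)$: $L_M=\langle1,\,t^2+\alpha t,\,t^6+\beta t^5\rangle$ and $W\propto48t^5+30(\alpha+\beta)t^4+20\alpha\beta t^3$. So $\beta=-\alpha$ and $\alpha^2=\frac{12}5$. Here $u=2x+\alpha$, so nodal points have $x=-k$ with $k=\alpha/2$. Put $t=w-k$. Then $t^6-\alpha t^5=(w-k)^5(w-3k)$ has odd part $-8k(w^5+5k^2w^3+2k^4w)$ in $w$, and at $w=iy$ we get $v=-8k(\eta^2-5k^2\eta+2k^4)$. The quadratic in $\eta$ has discriminant $17k^4>0$, so $v_\eta\ne0$ at its roots, and the determinant $2v_\eta$ is not zero: nondegenerate.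
3. $(0,1,5)\to(0,3,5)$: $L_M=\langle1,\,t^3+\alpha t^2+\beta t,\,t^5\rangle$, $W\propto30t^5+30\alpha t^4+20\beta t^3$. So $\alpha=0$, $\beta=-\frac32$; $u=3x^2-\frac32-\eta$, $v=5x^4-10x^2\eta+\eta^2$, $E=-16x^4+6x^2+\frac94$. As a quadratic in $x^2$ it has discriminant $180$, and $E(0)\ne0$, so all roots are simple: nondegenerate.
4. $(0,1,5)\to(1,2,5)$: $L_M=\langle t+c,\,t^2+r,\,t^5\rangle$, $W\propto12t^5+30ct^4-20rt^3$. So $c=0$, $r=\frac35$. With $X=t+\frac3{5t}$ and $Y=t^4$, nodal points have $|z|^2=\frac35$ and $e^{4i\varphi}=\pm1$, where $\varphi=\arg z$. There $X'=1-e^{-2i\varphi}=2i\sin\varphi\,e^{-i\varphi}$, so $Y'/X'=4|z|^3e^{4i\varphi}/(2i\sin\varphi)\notin\mathbb R$: nondegenerate.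
5. $(0,2,4)\to(0,2,6)$: $L_M=\langle1,\,t^2,\,t^6+\alpha t^5+\beta t^4\rangle$, $W\propto24t^5+15\alpha t^4+8\beta t^3$. So $\alpha=0$, $\beta=-3$, and $L_M=L_0$. Nodal means $z^2$ real: exactly the points of the imaginary axis.
6. $(0,2,4)\to(0,3,5)$: $L_M=\langle1,\,t^3+\alpha t^2,\,t^5+\beta t^4\rangle$, $W\propto30t^5+(12\beta+30\alpha)t^4+16\alpha\beta t^3$. So $\beta=-\frac52\alpha$, $\alpha^2=\frac34$; $u=3x^2+2\alpha x-\eta$, $v=5x^4-10x^2\eta+\eta^2+4\beta(x^3-x\eta)$. Substituting $\varphi=3x^2+2\alpha x$ gives $E=-16x^4-8(\alpha+\beta)x^3+(4\alpha^2-8\alpha\beta)x^2=x^2(-16x^2+12\alpha x+24\alpha^2)$. Since $\eta=\varphi(x)>0$ forces $x\ne0$, only the quadratic factor matters; its discriminant is positive and it does not vanish at $0$. All relevant roots are simple: nondegenerate.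
7. $(0,2,4)\to(1,2,5)$: $L_M=\langle t+c,\,t^2,\,t^5+\beta t^4\rangle$, $W\propto12t^5+(6\beta+30c)t^4+16\beta ct^3$. So $\beta=-5c$, $c^2=\frac3{20}$. Put $s=1/t=x+iy$, $y\neq0$, and divide by $t^2$: $X=s+cs^2$, $Y=(1+\beta s)/s^3$. Nodal means $1+2cx=0$ and, multiplying $Y$ by $|s|^6$, $\operatorname{Im}\big((1+\beta s)\bar s^3\big)=0$, that is $3x^2-y^2+2\beta x(x^2+y^2)=0$. But then $\beta x=-5cx=\frac52$ and $8x^2+4y^2=0$: no nodal points.
8. $(0,2,4)\to(1,3,4)$: $L_M=\langle t+c,\,t^3+\alpha t^2,\,t^4\rangle$, $W\propto6t^5+(6\alpha+12c)t^4+16\alpha ct^3$. So $\alpha=-2c$, $c^2=\frac3{16}$. With $s=1/t=x+iy$, divide by $t^4$: $X=s+\alpha s^2$, $Y=s^3+cs^4$, $u=1+2\alpha x$, $v=3x^2-\eta+4cx(x^2-\eta)$. At $u=0$ we have $4cx=1$, so $v_\eta=-1-4cx=-2$, and the determinant is $u_xv_\eta=-4\alpha\ne0$: nondegenerate.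
9. $(1,2,3)\to(1,3,4)$: all elements are divisible by $t$. The elements of degree $1,3,4$ can be taken as $t$, $t^3+\alpha t^2$, $t^4+\beta t^2$, so $L_M=t\langle1,\,t^2+\alpha t,\,t^3+\beta t\rangle$ and $W=t^3(6t^2+6\alpha t-2\beta)$. Hence $\alpha=0$, $\beta=3$. With $X=t^2$, $Y=t^3+3t$: $u=2x$, $v=3x^2-\eta+3$, determinant $-2$: nondegenerate.

**The spaces $L_A$.** No $L_A$ has a degenerate point, and those with $e=(0,2,4)$ can be listed. If $e=(0,1,5)$, then $L_A\supset\langle1,\tau\rangle$ has no nodal points. If $e=(1,2,3)$, all elements have degree $\le3$, so none is divisible by $q_z^2$. Let $e=(0,2,4)$. After a translation $s=\tau-p$ we have $L_A=\langle1,\,s^2,\,s^4+\alpha s^3+\beta s\rangle$ and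
$$W\propto8s^3+3\alpha s^2-\beta .$$
So $p$ is a critical point of $\prod(\tau-a_i)$, and the other critical point is $s=-\alpha/4$. Conversely each critical point $p$ determines $\alpha,\beta$. Let $p_-<p_+$ be the two critical points (they are distinct, as the $a_i$ are) and $D=p_+-p_->0$. So there are exactly two such spaces, $L_A^\pm$ for $p=p_\pm$, with $\alpha=\pm4D$. In the reduced form $L_A=\langle1,\,\tau^2+A_{21}\tau,\,\tau^4+A_{43}\tau^3+A_{41}\tau\rangle$ we get $A_{21}=-2p_\pm$ and $A_{43}=\alpha-4p_\pm$, hence
$$A_{21}=-2p_\pm,\qquad\kappa_A:=A_{43}-2A_{21}=\pm4D\ne0.\tag{6}$$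
Nodal points are $s=iy$ with $\alpha y^2=\beta$. In the notation above $u=2x$, and $v=\beta-\alpha\eta$ at $x=0$, so the determinant is $-2\alpha\ne0$: nondegenerate.

**The spaces $L_B$ and the choice of $b$.** For $l=(0,2,6)$, $L_B$ has a reduced basis $g_e=\tau^e+\sum_{j>e,\,j\ne0,2,6}B_{ej}\tau^j$, $e=0,2,6$, with $B_{67}=0$ if $d=6$. Put $\kappa_B=B_{67}-3B_{23}+2B_{01}$. For generic $b$:

* (B1) no $L_B$, for any $l$, has a degenerate point;
* (B2) $\kappa_B\ne0$ for all $L_B$ with $l=(0,2,6)$.

*Proof.* Let $C_l\subset\mathrm{Gr}(3,R_d)$ be the cell of spaces with order set $l$ at $0$, $|l|=8$. The coordinates on it are the coefficients of the reduced basis, so $\dim C_l=\sum(d-l_i)-3=3d-11=M$. The Wronski map sends $C_l$ to $\{\tau^5g:\deg g\le M\}$ up to scalars, of dimension $M$. So it suffices that the bad subsets of $C_l$ have dimension at most $M-1$: their images then have dimension $\le M-1$, and generic $b$ avoids them.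

For (B2), $\kappa_B$ is a nonconstant affine function of the coordinates, since $B_{01}$ is one of them. Its zero set has dimension $M-1$.

For (B1), let $T\subset C_l$ consist of the spaces for which $z=i$ is degenerate. Such $L$ has a flag $L_1\subset L_2\subset L$ with $L_1\subset q_i^2R_{d-4}$, $L_2\subset q_iR_{d-2}$ and successive order sets $\{o_1\}$, $\{o_1,o_2\}$, $\{o_1,o_2,o_3\}=l$. Given $K\subset F=hR_m$ with $h(0)\ne0$, consider the spaces $K\oplus\mathbb Rf\subset F$ with order set $\operatorname{ord}K\cup\{o\}$, $o\notin\operatorname{ord}K$. One can take $f$ of order $o$ in $F_{\ge o}=ht^oR_{m-o}$, modulo the elements of $K$ of order $>o$. So they form a family of dimension $m-o-\#\{k\in\operatorname{ord}K:k>o\}\le m-o$. Hence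
$$\dim T\le(d-4-o_1)+(d-2-o_2)+(d-o_3)=3d-14 .$$
The identity component of the stabilizer of $0$ in $PGL_2(\mathbb R)$ has dimension $2$, preserves $C_l$ and is transitive on $\mathbb H$. So the spaces in $C_l$ with a degenerate point form a set of dimension at most $3d-12=M-1$. $\square$

Let $\mathcal B$ be the set of $L_B$ with $l=(0,2,6)$ and $W_{L_B}\propto\tau^5\prod(\tau-b_j)$. It is finite by (EH). It is nonempty: the order set $(0,2,6)$ corresponds to the partition $(4,1,0)$, which fits in $3\times(d-2)$ because $d\ge6$, and by Pieri its Schubert class times $\sigma_1^M$ is positive. So there is a space with orders $\ge(0,2,6)$ at $0$ whose Wronskian vanishes at all $b_j$. It is real by (MTV1). Since $5+M=N$, its Wronskian has order exactly $5$ at $0$, so the order set has sum $8$ and is exactly $(0,2,6)$.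

**Order of choices.** First fix a generic $b$. Then $\mathcal B$ is fixed. Afterwards $a$ is chosen so that $D$ avoids finitely many values, to be named in Section 10.

## 8. Where nodal points can go

**Lemma 5.** On a sheet let $(\varepsilon_n,u_n)\to(0,u_0)$ and let $z_n\in\mathbb H$ be nodal for $L_n$. After passing to a subsequence one of the following holds:

* (A) $z_n/\varepsilon_n\to\zeta\in\mathbb H$, nodal for $L_A$;
* (M) $z_n\to\zeta\in\mathbb H$, nodal for $L_M$;
* (B) $\varepsilon_nz_n\to\zeta\in\mathbb H$, nodal for $L_B$;
* (NA) $\varepsilon_n\ll|z_n|\ll1$, $z_n/|z_n|\to i$, and $e=(0,2,4)$;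
* (NB) $1\ll|z_n|\ll1/\varepsilon_n$, $z_n/|z_n|\to i$, and $l=(0,2,6)$.

In (A), (M), (B), if the $z_n$ are degenerate, then so is $\zeta$.

*Proof.* Let $\rho_n=|z_n|$ and, after passing to a subsequence, $z_n/\rho_n\to\omega$, $|\omega|=1$, $\operatorname{Im}\omega\ge0$.

*Nodal points do not approach the real directions.* Suppose $\omega=\pm1$. Write $z_n=x_n+iy_n$, so $y_n=o(|x_n|)$, and let $L_\infty$ be a limit of $\{f(x_n+y_n\tau):f\in L_n\}$. It is nodal at $i$ by (N1). If two different $t,t'\in P(\varepsilon_n,u_n)$ were within $Cy_n$ of $x_n$ for infinitely many $n$, then $|t-t'|\le2Cy_n$ while $|t|\ge|x_n|/2$, contradicting (4). So at most one root of the Wronskian stays finite in the limit and $\deg W_{L_\infty}\le1$. The degree set has sum at most $4$, so it is $(0,1,2)$ or $(0,1,3)$, and $L_\infty\supset\langle1,\tau\rangle$. This contradicts (N2).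

*The scales between the three given ones.* Now $\omega\in\mathbb H$. Let $L_\infty$ be a limit of $(L_n)_{\rho_n}$; it is nodal at $\omega$. If $\rho_n/\varepsilon_n$, $\rho_n$ or $\rho_n\varepsilon_n$ has a limit in $(0,\infty)$, then (N1) gives (A), (M) or (B), and the statement about degenerate points. Otherwise, after passing to a subsequence, there are four ranges.

If $\rho_n/\varepsilon_n\to0$, all roots go to $\infty$, $W_{L_\infty}\propto1$ and $L_\infty=\langle1,t,t^2\rangle$. If $\rho_n\varepsilon_n\to\infty$, all roots go to $0$ and $L_\infty=t^{d-2}\langle1,t,t^2\rangle$. Both contradict (N2).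

If $\varepsilon_n\ll\rho_n\ll1$, then $W_{L_\infty}\propto t^3$, so $L_\infty$ is monomial, and by Lemma 4 with the scales $\varepsilon_n,\rho_n$ its exponents are $e$. By (N2), $e$ is not $(0,1,5)$ or $(1,2,3)$. So $L_\infty=\langle1,t^2,t^4\rangle$, and nodality gives $\omega^2\in\mathbb R$, $\omega=i$. This is (NA).

If $1\ll\rho_n\ll1/\varepsilon_n$, then $W_{L_\infty}\propto t^5$, and by Lemma 4 with the scales $1,\rho_n$ the space $L_\infty$ is monomial with exponents $l$. By (N2), $l$ is not $(0,1,7)$ or $(1,2,5)$. If $l=(0,3,5)$, then $\omega^3,\omega^5\in\mathbb R$, so $\omega=\omega^6/\omega^5\in\mathbb R$, impossible. If $l=(1,3,4)$, then $\omega^2,\omega^3\in\mathbb R$, so $\omega\in\mathbb R$, impossible. So $l=(0,2,6)$, and $\omega^2\in\mathbb R$ gives $\omega=i$. This is (NB). $\square$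

## 9. Sheets with $L_M\ne L_0$

On these sheets we show that nothing ever happens. The limits $L_A,L_M,L_B$ have no degenerate points, so by Lemma 5 only the intermediate ranges (NA), (NB) need a new argument. There the rescaled space is close to $\langle1,t^2,t^{2k}\rangle$, $k=2$ or $3$, for which the whole imaginary axis is degenerate, and we have to look at the first-order odd perturbation.

**Lemma 6.** Let $k\in\{2,3\}$ and let $L_n=\langle f_0,f_2,f_{2k}\rangle$ be real, $f_j=E_j+O_j$ (even and odd parts). Let $\theta=\theta_n\to0$, $E_j=t^j+O(\theta^2)$, $O_j=O(\theta)$ coefficientwise, and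
$$O_{2k}-kt^{2k-2}O_2+(k-1)t^{2k}O_0=Pt^{2k-1}+Qt^{2k+1}+o(\theta),\qquad|P|+|Q|\ge c\,\theta,\ c>0.$$
Then for large $n$ there is no degenerate $z_n$ of $L_n$ with $z_n\to i$.

*Proof.* *Remove the even part.* Near $t=\pm i$ put $X=f_2/f_0$, $Y=f_{2k}/f_0$, $\Psi=Y-X^k$. From $1/f_0=(E_0-O_0)/(E_0^2-O_0^2)$ the even part of $X$ is $t^2+O(\theta^2)$ and its odd part is $X_o=O_2-t^2O_0+O(\theta^3)$. Likewise $Y$ has even part $t^{2k}+O(\theta^2)$ and odd part $O_{2k}-t^{2k}O_0+O(\theta^3)$, and $X^k$ has even part $t^{2k}+O(\theta^2)$ and odd part $kt^{2k-2}(O_2-t^2O_0)+O(\theta^3)$. So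
$$X=H(t^2)+X_o,\qquad\Psi=K(t^2)+\Psi_o,\qquad \Psi_o=Pt^{2k-1}+Qt^{2k+1}+o(\theta),$$
with $H(v)=v+O(\theta^2)$, $K=O(\theta^2)$ holomorphic near $v=-1$ and real on the real axis, $X_o=O(\theta)$, $P,Q=O(\theta)$. By Cauchy's estimates the same bounds hold for derivatives on smaller neighborhoods.

*Nodality.* Let $z=iy+s$ ($s,y$ real) be nodal, $z\to i$. From $\operatorname{Im}X(z)=0$ we get $\operatorname{Im}z^2=O(\theta)$, so $s=O(\theta)$. Since $K$ is real on the real axis and $K'=O(\theta^2)$, $\operatorname{Im}K(z^2)=O(\theta^3)$. As $X(z),Y(z)$ are real, $\operatorname{Im}\Psi(z)=0$, so $\operatorname{Im}\Psi_o(z)=O(\theta^3)$. But $\Psi_o(z)=\Psi_o(i)+o(\theta)=i^{2k-1}(P-Q)+o(\theta)$, and $i^{2k-1}=\pm i$. Hence $P-Q=o(\theta)$.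

*Degeneracy.* Suppose $z$ is degenerate. Since $X'(z)\to2i\ne0$, $Y'/X'$ is real at $z$, and so is $\Psi'/X'=Y'/X'-kX^{k-1}$. We have $X'(z)=2zH'(z^2)(1+O(\theta))$, so the even part of $\Psi$ contributes $2zK'(z^2)/X'(z)=(K'/H')(z^2)(1+O(\theta))$. The function $K'/H'$ is $O(\theta^2)$ and real on the real axis, and $\operatorname{Im}z^2=O(\theta)$, so the imaginary part of this contribution is $O(\theta^3)$. The odd part contributes $\Psi_o'(z)/X'(z)=\Psi_o'(i)/(2i)+o(\theta)$ with $\Psi_o'(i)=\pm\big((2k-1)P-(2k+1)Q\big)+o(\theta)$, where the displayed leading term is real. So $(2k-1)P-(2k+1)Q=o(\theta)$. Together with $P-Q=o(\theta)$ this gives $-2Q=o(\theta)$, so $P,Q=o(\theta)$, against $|P|+|Q|\ge c\theta$. $\square$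

**Proposition 7.** Fix $\Lambda>0$. For $\varepsilon$ small and all $\lambda\in[-\Lambda,\Lambda]$, the spaces over $P(\varepsilon,(a,1+\varepsilon\lambda,-1,b))$ on sheets with $L_M\ne L_0$ have no degenerate point.

*Proof.* Otherwise there are degenerate $z_n$ with $\varepsilon_n\to0$ on one such sheet. By Section 7 the cases (A), (M), (B) of Lemma 5 are impossible. Write $\rho=|z_n|$ and omit the index $n$.

*Case (NA).* Here $e=(0,2,4)$, so $L_M$ is in case 6, 7 or 8 of Section 7. Since $p_{024}(L_M)\ne0$, write $L_n=\langle f_0,f_2,f_4\rangle$, $f_e=t^e+\sum_{j\ne0,2,4}c_{ej}t^j$. The reduced basis of $(L_n)_\varepsilon$ has coefficients $c_{ej}\varepsilon^{j-e}$ and converges to that of $L_A$, which also has $p_{024}\ne0$. So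
$$c_{ej}=\varepsilon^{e-j}(A_{ej}+o(1))\ (j<e),\qquad c_{ej}=M_{ej}+o(1)\ (j>e),$$
where $M_{ej}$ are the coefficients of the reduced basis of $L_M$ with pivots $0,2,4$. At scale $\rho$ the coefficients are $c_{ej}\rho^{j-e}$, so they are $O((\varepsilon/\rho)^{e-j})$ for $j<e$ and $O(\rho^{j-e})$ for $j>e$. Put $\theta=\varepsilon/\rho+\rho\to0$. Even corrections are $O(\theta^2)$, odd ones with $|j-e|\ge3$ are $O(\theta^3)$, and the odd ones with $|j-e|=1$ are $c_{01}$, $c_{21},c_{23}$, $c_{43},c_{45}$. So $O_4-2t^2O_2+t^4O_0=Pt^3+Qt^5+o(\theta)$ with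
$$P=\tfrac{\varepsilon}{\rho}(\kappa_A+o(1)),\qquad Q=\rho(\kappa_M+o(1)),\qquad\kappa_M=M_{45}-2M_{23}+M_{01}.$$
By (6), $\kappa_A\ne0$. In case 6 the reduced basis is $1,\ t^2+t^3/\alpha,\ t^4+t^5/\beta$, so $\kappa_M=\frac1\beta-\frac2\alpha=-\frac{12}{5\alpha}$. In case 7 it is $1+t/c,\ t^2,\ t^4+t^5/\beta$, so $\kappa_M=\frac1\beta+\frac1c=\frac4{5c}$. In case 8 it is $1+t/c,\ t^2+t^3/\alpha,\ t^4$, so $\kappa_M=\frac1c-\frac2\alpha=\frac2c$. All are nonzero, so $|P|+|Q|\ge c'\theta$ for some $c'>0$, and Lemma 6 with $k=2$ contradicts $z_n/\rho\to i$.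

*Case (NB).* Here $l=(0,2,6)$, so $L_M$ is in case 2, with reduced basis $1,\ t^2+\alpha t,\ t^6-\alpha t^5$. Use the pivots $0,2,6$, for which $p_{026}\ne0$ on $L_M$ and on $L_B$. For $j<e$ we have $c_{ej}=M_{ej}'+o(1)$ with $M_{21}'=\alpha$, $M_{65}'=-\alpha$, and for $j>e$, from the scale $1/\varepsilon$, $c_{ej}=\varepsilon^{j-e}(B_{ej}+o(1))$. At scale $\rho$ put $\theta=\rho^{-1}+\varepsilon\rho\to0$. As before, even corrections are $O(\theta^2)$ and odd ones with $|j-e|\ge3$ are $O(\theta^3)$, so $O_6-3t^4O_2+2t^6O_0=Pt^5+Qt^7+o(\theta)$ with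
$$P=\rho^{-1}(-\alpha-3\alpha+o(1))=\rho^{-1}(-4\alpha+o(1)),\qquad Q=\varepsilon\rho(\kappa_B+o(1)).$$
Here $\alpha\ne0$, and $\kappa_B\ne0$ by (B2). Lemma 6 with $k=3$ gives a contradiction. $\square$

## 10. Sheets with $L_M=L_0$: a quadratic counts the nodal points

On these sheets $e=(0,2,4)$, $l=(0,2,6)$, $L_A\in\{L_A^+,L_A^-\}$ and $L_B\in\mathcal B$.

**Step 1: all pairs $(L_A,L_B)$ occur.** Given $L_A\in\{L_A^\pm\}$ and $L_B\in\mathcal B$, put
$$f_0=g_0(\varepsilon t),\quad f_2=\varepsilon^{-2}g_2(\varepsilon t)+\varepsilon A_{21}t,\quad f_6=\varepsilon^{-6}g_6(\varepsilon t)-3(t^4+\varepsilon A_{43}t^3+\varepsilon^3A_{41}t).$$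
At scale $\varepsilon$: $f_0(\varepsilon\tau)\to1$, $\varepsilon^{-2}f_2(\varepsilon\tau)\to\tau^2+A_{21}\tau$, and $f_6(\varepsilon\tau)/(-3\varepsilon^4)\to\tau^4+A_{43}\tau^3+A_{41}\tau$. At scale $1$: $f_0\to1$, $f_2\to t^2$, $f_6\to t^6-3t^4$. At scale $1/\varepsilon$: $f_0(\tau/\varepsilon)=g_0(\tau)$, $\varepsilon^2f_2(\tau/\varepsilon)=g_2(\tau)+\varepsilon^2A_{21}\tau\to g_2$, and $\varepsilon^6f_6(\tau/\varepsilon)\to g_6$. So the space tends to $L_A,L_0,L_B$ at the three scales, and its Wronskian has roots $\varepsilon(a_i+o(1))$, $\pm1+o(1)$, $(b_j+o(1))/\varepsilon$. These are $3+2+M=N$ distinct roots; each is the only one near its simple real limit at its scale, so by complex conjugation it is real. Hence the space lies over some $P(\varepsilon,u)$ with $u\to u_0$. For a sequence $\varepsilon_n\to0$ infinitely many of these spaces lie on one sheet, whose limit triple is $(L_A,L_0,L_B)$.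

**Step 2: expand the coefficients.** Fix $\lambda$ and consider such a sheet over $P(\varepsilon,(a,1+\varepsilon\lambda,-1,b))$, $\varepsilon\to0$. Since $p_{026}(L_0)\ne0$, write $f_e=t^e+\sum_{j\ne0,2,6}c_{ej}t^j$, $e=0,2,6$. Scale $1$ gives $c_{64}\to-3$, and all other $c_{ej}\to0$. Scale $1/\varepsilon$ gives $c_{ej}=\varepsilon^{j-e}(B_{ej}+o(1))$ for $j>e$. At scale $\varepsilon$ the pivots are $0,2,4$ and the reduced basis is $f_0-c_{04}f_6/c_{64}$, $f_2-c_{24}f_6/c_{64}$, $f_6/c_{64}$. The last one gives
$$c_{63}=-3\varepsilon(A_{43}+o(1)),\qquad c_{61}=O(\varepsilon^3).$$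
The $t$-coefficient $c_{21}-c_{24}c_{61}/c_{64}$ of the second is $\varepsilon(A_{21}+o(1))$, and $c_{24}c_{61}=O(\varepsilon^5)$. So $c_{21}=\varepsilon(A_{21}+o(1))$.

The coefficient $c_{65}$ is not determined by the limit triple; it sees $\lambda$. Let $w_k$ be the coefficient of $t^k$ in $W_L\propto\prod(t-\varepsilon a_i)\,(t-1-\varepsilon\lambda)(t+1)\prod(1-\varepsilon t/b_j)$. The middle factor is $t^2-\varepsilon\lambda t-(1+\varepsilon\lambda)$. Expanding to first order in $\varepsilon$,
$$w_4/w_5=\varepsilon\Big(-\lambda-\sum a_i+\sum1/b_j\Big)+O(\varepsilon^2).$$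
On the other hand, by (1), normalizing $p_{026}=1$, we have $w_5=48+o(1)$ and
$$w_4=30p_{025}+30p_{016}+6p_{124}+12p_{034},$$
with $p_{025}=c_{65}$, $p_{016}=c_{21}$, $p_{124}=c_{01}c_{64}-c_{04}c_{61}=-3\varepsilon B_{01}+o(\varepsilon)$, $p_{034}=c_{23}c_{64}-c_{24}c_{63}=-3\varepsilon B_{23}+o(\varepsilon)$. Solving for $c_{65}$,
$$c_{65}=\varepsilon(\ell+o(1)),\quad\ell=m-A_{21}+\tfrac35B_{01}+\tfrac65B_{23},\quad m:=-\tfrac85\lambda+\tfrac85\Big(\sum1/b_j-\sum a_i\Big).\tag{7}$$

**Step 3: isolate the odd part.** Put $X=f_2/f_0$, $Y=f_6/f_0$, $\Psi=Y-c_{64}X^2-X^3$. The point of $\Psi$ is that its leading even part cancels. Let $|t|\asymp\rho$ where $\varepsilon/\rho\to0$ and $\varepsilon\rho\to0$, and put $\theta=\varepsilon/\rho+\varepsilon\rho$, $\mathcal M=\rho^4+\rho^6$. The terms have these sizes.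

* In $f_0$: $c_{0j}t^j=O((\varepsilon\rho)^j)$.
* In $f_2$: $c_{21}t=\rho^2O(\varepsilon/\rho)$, and $c_{2j}t^j=\rho^2O((\varepsilon\rho)^{j-2})$ for $j\ge3$.
* In $f_6$: $c_{61}t=\rho^4O((\varepsilon/\rho)^3)$, $c_{63}t^3=\rho^4O(\varepsilon/\rho)$, $c_{65}t^5=\rho^4O(\varepsilon\rho)$, and $c_{6j}t^j=\rho^6O((\varepsilon\rho)^{j-6})$ for $j\ge7$.

So, relative to $1,\rho^2,\mathcal M$, the odd parts $O_0,O_2,O_6$ are $O(\theta)$, and the even parts differ from $1$, $t^2$, $t^6+c_{64}t^4$ by $O(\theta^2)$. Computing as in Lemma 6,
$$X_o=O_2-t^2O_0+O(\theta^3\rho^2),\qquad X_e=t^2+O(\theta^2\rho^2),$$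
$$Y_o=O_6-(t^6+c_{64}t^4)O_0+O(\theta^3\mathcal M),\qquad Y_e=t^6+c_{64}t^4+O(\theta^2\mathcal M),$$
and $(X^2)_o=2t^2X_o+O(\theta^3\rho^4)$, $(X^3)_o=3t^4X_o+O(\theta^3\rho^6)$, $(X^2)_e=t^4+O(\theta^2\rho^4)$, $(X^3)_e=t^6+O(\theta^2\rho^6)$. Therefore the even part of $\Psi$ is $K(t^2)$ with $K$ real on the real axis and $K=O(\theta^2\mathcal M)$, and
$$\Psi_o=O_6-(3t^4+2c_{64}t^2)O_2+(2t^6+c_{64}t^4)O_0+O(\theta^3\mathcal M).$$
The odd terms not of first order ($c_{0j}$ with $j\ge3$, $c_{2j}$ with $j\ge5$, $c_{61}$, $c_{6j}$ with $j\ge9$) contribute $O(\theta^3\mathcal M)$. From the others, with $c_{64}=-3+o(1)$, the coefficients of $t^3,t^5,t^7$ are $c_{63}-2c_{64}c_{21}$, $c_{65}-3c_{21}-2c_{64}c_{23}+c_{64}c_{01}$ and $c_{67}-3c_{23}+2c_{01}$. By Step 2,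
$$\Psi_o=\varepsilon\big(-3\kappa_At^3+kt^5+\kappa_Bt^7\big)+o(\varepsilon)(\rho^3+\rho^5+\rho^7)+O(\theta^3\mathcal M),\tag{8}$$
$$k=\ell-3A_{21}+6B_{23}-3B_{01}=m-4A_{21}+C_B,\qquad C_B:=\tfrac{36}5B_{23}-\tfrac{12}5B_{01}.$$

Finally, let $z=\rho(iy'+s)$ be nodal, $\rho>0$, $s$ and $y'$ real, $y'$ bounded above and away from $0$, and $s\to0$. Then $\operatorname{Im}X(z)=0$ gives $2y's+O(\theta^2)+O(\theta)=0$, so $s=O(\theta)$ and $\operatorname{Im}z^2=O(\theta\rho^2)$. By Cauchy $K'=O(\theta^2\mathcal M/\rho^2)$, so
$$\operatorname{Im}K(z^2)=O(\theta^3\mathcal M).\tag{9}$$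

**Step 4: count.**

**Proposition 8.** Suppose all positive roots of $F_\lambda(v)=3\kappa_A+kv-\kappa_Bv^2$ are simple, and let $r(\lambda)$ be their number. Then for $\varepsilon$ small the space $L$ on this sheet has no degenerate point and $\sigma(L)=\sigma(L_A)+\sigma(L_B)+r(\lambda)$.

*Proof.* Apply Lemma 5 to sequences of nodal points with $\varepsilon\to0$. At a nodal $z$ the numbers $X(z),Y(z)$ are real, hence so is $\Psi(z)$.

*(NA) is impossible.* Here $\rho=|z|\ll1$, $\mathcal M\asymp\rho^4$, $\theta\asymp\varepsilon/\rho$, so $\theta^3\mathcal M\asymp\varepsilon^3\rho\ll\varepsilon\rho^3$. Since $(i\rho)^3=-i\rho^3$, (8) and (9) give $\operatorname{Im}\Psi(z)=3\kappa_A\varepsilon\rho^3(1+o(1))\ne0$.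

*(NB) is impossible.* Here $\rho\gg1$, $\mathcal M\asymp\rho^6$, $\theta\asymp\varepsilon\rho$, so $\theta^3\mathcal M\asymp\varepsilon^3\rho^9\ll\varepsilon\rho^7$, and $\operatorname{Im}\Psi(z)=-\kappa_B\varepsilon\rho^7(1+o(1))\ne0$.

*(A) and (B).* $L_A$ and $L_B$ have only nondegenerate nodal points, by Section 7. These are isolated, and a discrete semialgebraic set is finite. By (N3), applied to $L_\varepsilon\to L_A$ and $L_{1/\varepsilon}\to L_B$, near each of them there is exactly one nodal point at that scale, and it is nondegenerate.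

*(M).* The limit is nodal for $L_0$, so $z\to i\varrho$ with $\varrho>0$. By Step 3 with $\rho\asymp1$, $\operatorname{Re}z=O(\varepsilon)$; write $z=ir+\varepsilon s'$ with $s'$ bounded. On compact sets in $(r,s')$, $r>0$,
$$\Big(\tfrac1\varepsilon\operatorname{Im}X,\ \tfrac1\varepsilon\operatorname{Im}\Psi\Big)\longrightarrow\big(2rs'+h(r),\ r^3F_\lambda(r^2)\big)\quad\text{in }C^1,$$
with $h(r)=A_{21}r-(B_{23}-B_{01})r^3$. Indeed $z^2=-r^2+\varepsilon^2s'^2+2i\varepsilon rs'$, the even part of $X$ is a function of $t^2$ that is real on the real axis and equals $t^2+O(\varepsilon^2)$, and $X_o/\varepsilon\to A_{21}t+(B_{23}-B_{01})t^3$ with all derivatives. The even part of $\Psi$ is $K(t^2)$ with $K=O(\varepsilon^2)$ and $\operatorname{Im}z^2=O(\varepsilon)$, so it disappears in the limit. At $t=ir$ the polynomial in (8) has imaginary part $3\kappa_Ar^3+kr^5-\kappa_Br^7$. Hence $\varrho^2$ is a root of $F_\lambda$. Conversely, for each positive root $r^2$, which is simple, the limit map has exactly one zero, $s'=-h(r)/(2r)$, with Jacobian determinant (in $r,s'$) $-2r\cdot r^3\cdot2rF_\lambda'(r^2)\ne0$.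 So for small $\varepsilon$ there is exactly one zero of $(\operatorname{Im}X,\operatorname{Im}\Psi)$ nearby. Where $X$ is real, $Y$ is real iff $\Psi$ is, so it is a nodal point, and every nodal point of type (M) is close to one of these zeros. It is nondegenerate: where $\operatorname{Im}X=0$ we have $d\operatorname{Im}\Psi=d\operatorname{Im}Y-(2c_{64}X+3X^2)\,d\operatorname{Im}X$ with a real factor, so the Jacobians of $(\operatorname{Im}X,\operatorname{Im}\Psi)$ and $(\operatorname{Im}X,\operatorname{Im}Y)$ agree.

So for small $\varepsilon$ the nodal points of $L$ are exactly those found in (A), (B), (M); they lie at different scales or near different limits, and all are nondegenerate. $\square$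

**Step 5: walls.** By (6), $\kappa_A=\pm4D$ and $-4A_{21}=8p_\pm$ for $L_A^\pm$, so $k=m+8p_\pm+C_B$. The roots of $F_\lambda$ have product $-3\kappa_A/\kappa_B$ and sum $k/\kappa_B$, and the discriminant is $k^2+12\kappa_A\kappa_B$.

If $\kappa_A\kappa_B>0$, the product is negative and the discriminant positive: always $r(\lambda)=1$, with a simple root.

For $(L_A^-,L_B)$ with $\kappa_B>0$ the discriminant is $k^2-48D\kappa_B$, and the roots, if real, have the sign of $k$. So $r=2$ if $k>\sqrt{48D\kappa_B}$ and $r=0$ if $k<\sqrt{48D\kappa_B}$. As $m$ increases, $r$ jumps *up* from $0$ to $2$ at $m=\sqrt{48D\kappa_B}-8p_--C_B$.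

For $(L_A^+,L_{B'})$ with $\kappa_{B'}<0$ the discriminant is $k^2-48D|\kappa_{B'}|$, and the roots, if real, have the sign of $-k$. So $r=2$ if $k<-\sqrt{48D|\kappa_{B'}|}$ and $r=0$ if $k>-\sqrt{48D|\kappa_{B'}|}$. As $m$ increases, $r$ jumps *down* from $2$ to $0$ at $m=-\sqrt{48D|\kappa_{B'}|}-8p_+-C_{B'}$.

Call these values of $m$ wall values. A double positive root of $F_\lambda$ occurs only at a wall value of the sheet.

**Step 6: no cancellation.** An up-wall and a down-wall coincide iff
$$8D+\sqrt{48D}\,\big(\sqrt{\kappa_B}+\sqrt{|\kappa_{B'}|}\big)=C_B-C_{B'} .$$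
The left side is strictly increasing in $D$, and $\mathcal B$ is finite and does not depend on $a$. So this happens for only finitely many $D$. Scaling $a$ scales $D$; we fix $a$ so that $D$ avoids these values.

## 11. Crossing one wall

We finish the proof of Theorem 2. Since $\mathcal B\ne\emptyset$, take some $L_B\in\mathcal B$; by (B2), $\kappa_B\ne0$. If $\kappa_B>0$, the pair $(L_A^-,L_B)$ has a wall, and if $\kappa_B<0$, the pair $(L_A^+,L_B)$ has one. By Step 1 of Section 10 this pair occurs on some sheet. So there is at least one wall value $m^*$ attained on a sheet. There are finitely many wall values, and by Step 6 all sheets with a wall at $m^*$ jump in the same direction.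

By (7), $m$ is an affine function of $\lambda$ of slope $-\frac85$. Choose $\lambda_1,\lambda_2$ with $m$-values on the two sides of $m^*$ and no other wall value at or between them. Choose $\Lambda$ with $\lambda_1,\lambda_2\in[-\Lambda,\Lambda]$, and then $\varepsilon$ small enough for Proposition 7 and, on each of the finitely many sheets with $L_M=L_0$, for Proposition 8 at $\lambda_1$ and at $\lambda_2$. Let $P_1,P_2$ be the placements $P(\varepsilon,(a,1+\varepsilon\lambda_i,-1,b))$, $i=1,2$. Compare the sheets.

* Sheets with $L_M\ne L_0$: along the path from $\lambda_1$ to $\lambda_2$ there is no degenerate point (Proposition 7), so $\sigma$ is the same at both ends (Lemma 1).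
* Sheets with $L_M=L_0$ and no wall at $m^*$: $r(\lambda_1)=r(\lambda_2)$, so $\sigma$ is the same at both ends (Proposition 8).
* Sheets with $L_M=L_0$ and a wall at $m^*$, of which there is at least one: $\sigma$ changes by $2$, on all of them in the same direction (Proposition 8).

So $\sum_L\sigma(L)$ differs at $P_1$ and $P_2$, and at both placements no $L$ has a degenerate point. Lemma 3 gives Theorem 2. $\blacksquare$
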